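\title{Finite Boolean algebras as Rogers semilattices in the Ershov hierarchy}

\begin{abstract}
The Rogers semilattice $\mathcal R^{-1}_{n+1}(\mathcal A)$ of a family $\mathcal A$ of sets at the level $\Sigma^{-1}_{n+1}$ of the Ershov hierarchy is the partial order of the degrees of the $\Sigma^{-1}_{n+1}$-computable numberings of $\mathcal A$ under reducibility. We show that for all $n\ge1$ and $q\ge1$ there is a family $\mathcal A\subseteq\Sigma^{-1}_{n+1}$ whose Rogers semilattice is isomorphic to the Boolean algebra of all subsets of a $q$-element set. In particular it can be a two-element chain, so a Rogers semilattice with at least two elements can be a lattice. The proof reduces to the level $\Sigma^{-1}_2$. There a tree construction produces a family all of whose computable numberings lie between two fixed ones and are described, up to equivalence, by computably enumerable sets.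
\end{abstract}

\section{Introduction}\label{sec:intro}

A countable family of sets can be indexed effectively in many ways, and its Rogers semilattice records which of these indexings can be translated into which. We study families at the finite levels of the Ershov hierarchy of $\Delta^0_2$ sets, and begin with the definitions.

We identify a set $A\subseteq\mathbb N$ with its characteristic function. The brackets $\langle\cdot,\cdot\rangle$ and $\langle\cdot,\cdot,\cdot\rangle$ denote computable bijections of $\mathbb N^2$ and $\mathbb N^3$ onto $\mathbb N$. For $\ell\ge1$, a set $A$ belongs to $\Sigma^{-1}_\ell$ if there is a computable function $g(x,s)$ such that for all $x$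
\[
g(x,0)=0,\qquad \lim_s g(x,s)=A(x),\qquad |\{s: g(x,s+1)\ne g(x,s)\}|\le \ell .
\]
So one starts with the guess ``$x\notin A$'' and may revise it at most $\ell$ times. The class $\Sigma^{-1}_1$ consists of the computably enumerable (c.e.) sets. At level $2$ a number may enter the set and leave it again, and then it is out for good.

A \emph{numbering} of a countable family $\mathcal A$ of subsets of $\mathbb N$ is a surjection $\alpha:\mathbb N\to\mathcal A$. For $\mathcal A\subseteq\Sigma^{-1}_\ell$, the numbering $\alpha$ is \emph{$\Sigma^{-1}_\ell$-computable} if $\{\langle k,x\rangle: x\in\alpha(k)\}\in\Sigma^{-1}_\ell$, that is, if the sets $\alpha(k)$ are approximated uniformly with at most $\ell$ changes. For sequences of sets $\alpha,\beta$ we write $\alpha\le\beta$ if $\alpha=\beta\circ f$ for a computable function $f$; thus $f$ translates $\alpha$-names into $\beta$-names of the same sets. We write $\alpha\equiv\beta$ if $\alpha\le\beta$ and $\beta\le\alpha$, and $\deg(\alpha)$ for the $\equiv$-class of $\alpha$. The \emph{Rogers semilattice} $\mathcal R^{-1}_\ell(\mathcal A)$ is the set of degrees of the $\Sigma^{-1}_\ell$-computable numberings of $\mathcal A$ with the order induced by $\le$.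

Put $(\alpha\oplus\beta)(2k)=\alpha(k)$ and $(\alpha\oplus\beta)(2k+1)=\beta(k)$. Then $\alpha,\beta\le\alpha\oplus\beta$, and two reductions $\alpha\le\gamma$, $\beta\le\gamma$ interleave to a reduction $\alpha\oplus\beta\le\gamma$. Hence $\deg(\alpha\oplus\beta)$ is the least upper bound of $\deg(\alpha)$ and $\deg(\beta)$, and $\mathcal R^{-1}_\ell(\mathcal A)$ is an upper semilattice. It is a lattice if and only if any two of its elements also have a greatest lower bound.

\begin{example}\label{ex:mdeg}
Let $\mathcal A=\{\emptyset,\mathbb N\}$. A numbering $\alpha$ is determined by $S_\alpha=\{k:\alpha(k)=\mathbb N\}$, which may be any set other than $\emptyset$ and $\mathbb N$. It is $\Sigma^{-1}_\ell$-computable if and only if $S_\alpha\in\Sigma^{-1}_\ell$, and $\alpha=\beta\circ f$ says that $k\in S_\alpha\Leftrightarrow f(k)\in S_\beta$. So $\mathcal R^{-1}_\ell(\mathcal A)$ is the order of many-one degrees of $\Sigma^{-1}_\ell$ sets other than $\emptyset,\mathbb N$. The computable sets form its least element, and the halting set gives a different element.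
\end{example}

\begin{example}\label{ex:pretend}
Let $\mathcal A=\{\{0\},\{1\}\}$ and $S_\alpha=\{k:\alpha(k)=\{0\}\}$. At level $1$ both $S_\alpha$ and its complement are c.e., so $S_\alpha$ is computable and $\mathcal R^{-1}_1(\mathcal A)$ has one element. At level $2$, every c.e.\ set $S\ne\emptyset,\mathbb N$ is some $S_\alpha$: let $\alpha(k)$ take the number $1$ at once and exchange it for $0$ when $k$ enters $S$. So $\mathcal R^{-1}_2(\mathcal A)$ has more than one element. A numbering at level $2$ can pretend to name one set and end up naming another.
\end{example}

A one-element semilattice is trivially a lattice, so the interesting case is that of at least two elements. The following question is posed in \cite{source}.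

\medskip
\noindent\textbf{Question.} Let $n\ge1$ and let $\mathcal A\subseteq\Sigma^{-1}_{n+1}$ be such that $\mathcal R^{-1}_{n+1}(\mathcal A)$ has at least two elements. Is it true that $\mathcal R^{-1}_{n+1}(\mathcal A)$ is never a lattice?
\medskip

One would guess that it is true. Joins are given by an explicit operation and no such operation is in sight for meets; Example~\ref{ex:pretend} suggests that the higher levels offer more numberings with which to spoil a proposed meet; and for the arithmetical levels, where $\Sigma^0_{n+2}$ takes the place of $\Sigma^{-1}_\ell$ in the definitions, it is known that a Rogers semilattice $\mathcal R^0_{n+2}(\mathcal A)$ with at least two elements is never a lattice. The guess is wrong at every level $\Sigma^{-1}_{n+1}$, $n\ge1$.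

\begin{theorem}\label{thm:main}
For all $n\ge1$ and $q\ge1$ there is a family $\mathcal A\subseteq\Sigma^{-1}_{n+1}$ such that $\mathcal R^{-1}_{n+1}(\mathcal A)$ is isomorphic, as a partial order, to the Boolean algebra of all subsets of a $q$-element set. In particular \textup{(}$q=1$\textup{)}, $\mathcal R^{-1}_{n+1}(\mathcal A)$ can be a two-element chain.
\end{theorem}

Two features of the Ershov hierarchy drive the proof. The bound on the number of changes is a resource that a numbering can be made to spend: once an approximation at level $2$ has taken a number and dropped it, we know at a finite stage that the number is lost to it forever. And our own sets may take a number back, which lets us lure a numbering into spending this resource. With these tools we build a family whose computable numberings are, up to equivalence, numberings $\gamma_C$ indexed by c.e.\ sets $C$, and the meet of $\gamma_C$ and $\gamma_D$ is $\gamma_{C\cap D}$. Meets thus come from the closure of the c.e.\ sets under intersection.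

Section~\ref{sec:lift} reduces the theorem to level $2$. Section~\ref{sec:shape} lists six properties of a family that determine its Rogers semilattice. Sections~\ref{sec:markers} and~\ref{sec:idea} introduce the two devices of the construction, the second on a column with three sets. Section~\ref{sec:construction} gives the construction, and Sections~\ref{sec:verification} and~\ref{sec:sealed} verify the six properties.

\section{Reduction to level two}\label{sec:lift}

We use the standard enumeration $(\varphi_e)$ of the partial computable functions, the c.e.\ sets $W_e$, and their stage-$s$ approximations $\varphi_{e,s}$ and $W_{e,s}$, which are uniformly decidable and grow with $s$.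

An \emph{$\ell$-approximation} is a computable function $G(k,x,s)$ with values in $\{0,1\}$ such that $G(k,x,0)=0$ and $G(k,x,\cdot)$ changes at most $\ell$ times. It \emph{defines} the sequence $k\mapsto\{x:\lim_sG(k,x,s)=1\}$. A numbering is $\Sigma^{-1}_\ell$-computable if and only if it is defined by an $\ell$-approximation: in the definition of $\Sigma^{-1}_\ell$, replacing every value other than $1$ by $0$ keeps the limit and creates no new change. To act against all numberings at once we need a list of them.

\begin{lemma}\label{lem:list}
For each $\ell\ge1$ there is a uniformly computable sequence $(g_e)$ of $\ell$-approximations such that every sequence of sets defined by an $\ell$-approximation is defined by some $g_e$. Moreover $g_e\equiv0$ for some $e$.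
\end{lemma}

\begin{proof}
Given $e,k,x,s$, let $p(s)\le s$ be the largest number, if there is one, such that $\varphi_e(k,x,0),\dots,\varphi_e(k,x,p(s))$ converge within $s$ steps, lie in $\{0,1\}$, begin with $0$ and change value at most $\ell$ times. Put $g_e(k,x,s)=\varphi_e(k,x,p(s))$, and $g_e(k,x,s)=0$ if $p(s)$ does not exist. Since $p(s)$ is nondecreasing in $s$, the function $g_e(k,x,\cdot)$ starts with $0$ and changes at most $\ell$ times. If $\varphi_e$ is an $\ell$-approximation, then $p(s)\to\infty$, so $g_e$ and $\varphi_e$ have the same limits. If $\varphi_e$ is nowhere defined, then $g_e\equiv0$.
\end{proof}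

To move a family up one level, the first idea is to take complements: the complement of a $\Sigma^{-1}_\ell$ set is approximated by spending one change to go from $0$ to $1$ and then following the complementary approximation. But a numbering of the family of complements need not spend its first change in this way. For $\mathcal A=\{\emptyset,\mathbb N\}$ and $\ell=1$, complementation yields only the numberings with $S_\alpha$ co-c.e.\ in Example~\ref{ex:mdeg}, and misses the one for which $S_\alpha$ is the halting set. The remedy is to reserve, for every candidate $g_e(k,\cdot,\cdot)$ and every $x$, a place at which our sets show the bit for $x$ only after the candidate has made its first change there. A candidate that never makes it is wrong at that place.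

\begin{lemma}\label{lem:lift}
Let $\ell\ge1$ and let $\mathcal A\subseteq\Sigma^{-1}_\ell$ have a $\Sigma^{-1}_\ell$-computable numbering. Then there is a family $\mathcal A^*\subseteq\Sigma^{-1}_{\ell+1}$ with a $\Sigma^{-1}_{\ell+1}$-computable numbering such that $\mathcal R^{-1}_\ell(\mathcal A)\cong\mathcal R^{-1}_{\ell+1}(\mathcal A^*)$.
\end{lemma}

\begin{proof}
Let $(g_e)$ be the list of Lemma~\ref{lem:list} for level $\ell+1$. Let $s_0(e,k,x)$ be the least $s$ with $g_e(k,\langle e,k,x\rangle,s)=1$, if there is one. Then $s_0\ge1$ where it is defined, and the relation ``$s_0(e,k,x)\le s$'' is decidable. For $X\subseteq\mathbb N$ put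
\[
X^*=\{\langle e,k,x\rangle: s_0(e,k,x)\text{ is undefined or }x\notin X\},\qquad \mathcal A^*=\{X^*:X\in\mathcal A\}.
\]
The map $X\mapsto X^*$ is injective. Indeed, some $g_e$ defines the constant sequence $k\mapsto\mathbb N$; for this $e$ all values $s_0(e,0,x)$ are defined, so $x\in X\Leftrightarrow\langle e,0,x\rangle\notin X^*$.

Let $\gamma$ be a numbering of $\mathcal A$ defined by an $\ell$-approximation $G$, and let $\gamma^*(j)=\gamma(j)^*$. For $y=\langle e,k,x\rangle$ and $s_0=s_0(e,k,x)$ let $G^*(j,y,0)=0$, let $G^*(j,y,s)=1-G(j,x,s-s_0)$ if $s_0\le s$, and let $G^*(j,y,s)=1$ in the remaining case. Since $1-G(j,x,0)=1$, the function $G^*(j,y,\cdot)$ changes from $0$ to $1$ at $s=1$ and afterwards only where $G$ does, so it changes at most $\ell+1$ times. Its limit is $1$ exactly if $s_0$ is undefined or $x\notin\gamma(j)$. So $\gamma^*$ is a $\Sigma^{-1}_{\ell+1}$-computable numbering of $\mathcal A^*$; in particular $\mathcal A^*\subseteq\Sigma^{-1}_{\ell+1}$.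

Conversely, let $\lambda$ be a $\Sigma^{-1}_{\ell+1}$-computable numbering of $\mathcal A^*$, defined by $g_e$, and let $\lambda(k)=X_k^*$ with $X_k\in\mathcal A$. If $s_0(e,k,x)$ were undefined, then $\langle e,k,x\rangle$ would lie in $X_k^*$ by definition, but not in $\lambda(k)$, because $g_e(k,\langle e,k,x\rangle,\cdot)\equiv0$. So $s_0(e,k,x)$ is defined for all $k,x$, and $x\in X_k\Leftrightarrow\langle e,k,x\rangle\notin\lambda(k)$. Let $G(k,x,s)=1-g_e(k,\langle e,k,x\rangle,s)$ for $s\ge s_0(e,k,x)$ and $G(k,x,s)=0$ for smaller $s$. Then $G(k,x,s)=0$ for all $s\le s_0(e,k,x)$, and after $s_0(e,k,x)$ the function $g_e$ has at most $\ell$ changes left. So $G$ is an $\ell$-approximation. It defines $\gamma(k)=X_k$, which is onto $\mathcal A$ by injectivity, and $\gamma^*=\lambda$.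

Thus $\gamma\mapsto\gamma^*$ is a bijection between the computable numberings of $\mathcal A$ and those of $\mathcal A^*$, and $\gamma=\gamma'\circ f\Leftrightarrow\gamma^*=(\gamma')^*\circ f$ by injectivity.
\end{proof}

Applying Lemma~\ref{lem:lift} $n-1$ times reduces Theorem~\ref{thm:main} to $n=1$. From now on we work at level $2$, and \emph{computable numbering} means $\Sigma^{-1}_2$-computable numbering. The reduction is needed because the construction below relies on a dropped number being lost for good, which is false at higher levels. The lemma only goes upward, and the construction removes numbers from the sets it builds; this is where $n\ge1$ is used.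

\section{The shape of the family}\label{sec:shape}

The family will have a greatest numbering $\alpha$ and a least numbering $\beta$. They differ only in that $\alpha$ has one additional name $z_i$ for each $i$, naming a set that has a $\beta$-name which may be impossible to compute. A numbering between $\beta$ and $\alpha$ is then determined by the additional names that it uses.

Let $J_i=E_i\cup\{z_i\}$ ($i\in\mathbb N$) be pairwise disjoint finite sets with $z_i\notin E_i\ne\emptyset$, such that a list of $J_i$ can be computed from $i$. The elements of $J_i$ are the \emph{labels of column $i$}. Let $J=\bigcup_iJ_i$ and $E=\bigcup_iE_i$; along computable bijections of $J$ and of $E$ with $\mathbb N$ we use labels as indices. Suppose a set $X_v$ is given for every $v\in J$. Let $\mathcal A=\{X_v:v\in J\}$, let $\alpha(v)=X_v$ for $v\in J$, and let $\beta(\eta)=X_\eta$ for $\eta\in E$. Consider the following properties.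
\begin{itemize}
\item[(F1)] $\alpha$ is $\Sigma^{-1}_2$-computable.
\item[(F2)] $X_v\ne X_w$ whenever $v,w$ lie in different columns.
\item[(F3)] For every $i$ there is $\eta\in E_i$ with $X_{z_i}=X_\eta$.
\item[(F4)] Every computable numbering $\gamma$ of $\mathcal A$ satisfies $\beta\le\gamma\le\alpha$.
\end{itemize}
By (F3), $\beta$ is onto $\mathcal A$. For a nonempty c.e.\ set $C$ fix a computable surjection $c:\mathbb N\to C$, let $\zeta_C(j)=X_{z_{c(j)}}$ and $\gamma_C=\beta\oplus\zeta_C$; let $\gamma_\emptyset=\beta$. Since $\gamma_C\le\alpha$ and $\beta$ is onto, (F1) makes each $\gamma_C$ a computable numbering of $\mathcal A$.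

Call a c.e.\ set $T$ \emph{tame} if there is a partial computable function $\psi$, defined on $T$, with $\psi(i)\in E$ and $X_{\psi(i)}=X_{z_i}$ for all $i\in T$. On a tame set the additional names carry no information. A c.e.\ subset of a tame set is tame. The union of tame sets $T_1,T_2$ is tame: on input $i$ use the witness of the set that enumerates $i$ first. Finite sets are tame by (F3) and a finite table.

\begin{proposition}\label{prop:lattice}
Assume \textup{(F1)--(F4)}.
\begin{itemize}
\item[(a)] Every computable numbering of $\mathcal A$ is equivalent to $\gamma_C$ for some c.e.\ set $C$.
\item[(b)] $\gamma_C\le\gamma_D$ if and only if $C\subseteq D\cup T$ for some tame $T$.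
\item[(c)] $\deg(\gamma_{C\cap D})$ is the greatest lower bound of $\deg(\gamma_C)$ and $\deg(\gamma_D)$. Hence $\mathcal R^{-1}_2(\mathcal A)$ is a lattice.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By (F4), $\gamma=\alpha\circ f$ with $f:\mathbb N\to J$ computable, and $\beta\le\gamma$. The set $C=\{i:z_i\in\operatorname{rng}f\}$ is c.e. To reduce $\gamma$ to $\gamma_C$, send $k$ to the name $f(k)$ in the $\beta$-part if $f(k)\in E$; if $f(k)=z_i$, then $i\in C$, and we send $k$ to the least $j$ with $c(j)=i$ in the $\zeta_C$-part. To reduce $\gamma_C$ to $\gamma$, use $\beta\le\gamma$ on the $\beta$-part, and send $j$ in the $\zeta_C$-part to the least $k$ with $f(k)=z_{c(j)}$.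

(b) Let $\gamma_C\le\gamma_D$. For $i\in C$ apply the reduction to the least $\zeta_C$-index of $i$; the result is a $\gamma_D$-name of $X_{z_i}$. Either it lies in the $\beta$-part, or it names $X_{z_{i'}}$ with $i'\in D$, and then $i'=i$ by (F2). The set $T$ of all $i\in C$ of the first kind is c.e.\ and tame, and $C\subseteq D\cup T$. Conversely, let $C\subseteq D\cup T$ with $T$ tame via $\psi$. Send each name in the $\beta$-part of $\gamma_C$ to the same name in the $\beta$-part of $\gamma_D$. For a $\zeta_C$-index of $i$, wait until $i$ appears in $D$ or in $T$, and output a $\zeta_D$-index of $i$ or the $\beta$-name $\psi(i)$ accordingly.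

(c) By (b) with $T=\emptyset$, $\gamma_{C\cap D}\le\gamma_C,\gamma_D$. If $\gamma_Y\le\gamma_C$ and $\gamma_Y\le\gamma_D$, then $Y\subseteq C\cup T_1$ and $Y\subseteq D\cup T_2$ with $T_1,T_2$ tame, so $Y\subseteq(C\cap D)\cup(T_1\cup T_2)$ and $\gamma_Y\le\gamma_{C\cap D}$. By (a), all elements of $\mathcal R^{-1}_2(\mathcal A)$ have the form $\deg(\gamma_Y)$.
\end{proof}

The lattice has at least two elements as soon as $\mathbb N$ is not tame, by (b). To make it a prescribed finite Boolean algebra we need so many tame sets that only finitely many c.e.\ sets remain distinguishable. Fix $q\ge1$ and let $N_r=\{i:i\equiv r\bmod q\}$ for $r<q$.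
\begin{itemize}
\item[(F5)] There is a tame set $Q$ such that for every $r<q$ and every c.e.\ set $C$ one of the sets $(N_r\setminus Q)\cap C$ and $(N_r\setminus Q)\setminus C$ is finite.
\item[(F6)] No $N_r$ is tame.
\end{itemize}

\begin{proposition}\label{prop:boolean}
If \textup{(F1)--(F6)} hold, then $\mathcal R^{-1}_2(\mathcal A)\cong(\mathcal P(\{0,\dots,q-1\}),\subseteq)$.
\end{proposition}

\begin{proof}
For $Y\subseteq\{0,\dots,q-1\}$ let $C_Y=\bigcup_{r\in Y}N_r$. Given a c.e.\ set $C$, let $Y$ be the set of all $r<q$ for which $(N_r\setminus Q)\setminus C$ is finite. Then $C_Y\subseteq C\cup Q\cup F'$ for a finite set $F'$. For $r\notin Y$ the set $(N_r\setminus Q)\cap C$ is finite by (F5), so $C\subseteq C_Y\cup Q\cup F$ for a finite set $F$. The sets $Q\cup F$ and $Q\cup F'$ are tame, so $\gamma_C\equiv\gamma_{C_Y}$ by Proposition~\ref{prop:lattice}(b). With part (a), the map $Y\mapsto\deg(\gamma_{C_Y})$ is onto. It preserves the order by part (b). It also reflects the order: if $\gamma_{C_Y}\le\gamma_{C_{Y'}}$ and $r\in Y\setminus Y'$, then $N_r\subseteq C_{Y'}\cup T$ with $T$ tame, and $N_r\cap C_{Y'}=\emptyset$ gives $N_r\subseteq T$, so $N_r$ is tame, against (F6).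
\end{proof}

It remains to build sets $X_v$ with (F1)--(F6). The hard property is (F4), which restricts all numberings of a family that is still under construction.

\section{Markers: finding the column}\label{sec:markers}

Let $(g_m)$ be the list of Lemma~\ref{lem:list} for level $2$ and $V_m(k)=\{x:\lim_sg_m(k,x,s)=1\}$. The sequences $V_m$ are our opponents: every computable numbering of any family at level $2$ is one of them. We say that the pair $(m,k)$
\begin{itemize}
\item \emph{contains} $x$ at $s$ if $g_m(k,x,s)=1$;
\item \emph{has taken} $x$ by $s$ if it contains $x$ at some $s'\le s$;
\item \emph{has dropped} $x$ by $s$ if $g_m(k,x,s'')=1$ and $g_m(k,x,s')=0$ for some $s''<s'\le s$.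
\end{itemize}
If $(m,k)$ has dropped $x$ by $s$, both changes are spent, so it contains $x$ at no $s'\geq s$ and $x\notin V_m(k)$. If it takes $x$ and never drops it, then $x\in V_m(k)$. We fix $m_0$ with $g_{m_0}\equiv0$; this opponent takes nothing.

The first task is to compute, from $k$, the column of the set that $V_m(k)$ names. Example~\ref{ex:pretend} shows that a number common to the sets of a column does not suffice, since the opponent can take it and drop it. So we give each pair $(m,k)$ its own numbers and punish a drop by putting the number into all our sets.

The even numbers $\mu_{m,k,i}=2\langle m,k,i\rangle$ are the \emph{markers}. On the even numbers the sets $X_v$ are defined once and for all: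
\begin{equation}\label{eq:markers}
\text{for }v\in J_j:\qquad \mu_{m,k,i}\in X_v\iff i=j\ \text{ or }\ (m,k)\text{ drops }\mu_{m,k,i}\text{ at some stage.}
\end{equation}
The right-hand side is a c.e.\ condition, uniformly in $v$. At the first stage $s$ by which $(m,k)$ has taken some $\mu_{m,k,i}$ with $i\le s$, define $c(m,k)$ to be the least such $i$; we say that $(m,k)$ has \emph{arrived} in column $c(m,k)$. The function $c$ is partial computable, and whether $c(m,k)$ is defined by stage $s$ is decidable.

\begin{lemma}\label{lem:column}
Suppose \eqref{eq:markers} holds, whatever the sets $X_v$ contain of the odd numbers. Then \textup{(F2)} holds, and if $V_m(k)=X_v$ with $v\in J_i$, then $c(m,k)$ is defined and equals $i$.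
\end{lemma}

\begin{proof}
The pair $(m_0,0)$ drops nothing, so $\mu_{m_0,0,i}\in X_v$ exactly if $v\in J_i$. This gives (F2). Let $V_m(k)=X_v$ with $v\in J_i$. Then $\mu_{m,k,i}\in V_m(k)$, so $c(m,k)$ is defined, say $c(m,k)=j$, and $(m,k)$ takes $\mu=\mu_{m,k,j}$. Suppose $j\ne i$. If $(m,k)$ drops $\mu$, then $\mu\in X_v\setminus V_m(k)$. If not, then $\mu\in V_m(k)\setminus X_v$. Both contradict $V_m(k)=X_v$.
\end{proof}

\begin{example}
Let $Z_i$ be the set of markers that \eqref{eq:markers} assigns to column $i$. The infinite family $\{Z_i:i\in\mathbb N\}$ has a one-element Rogers semilattice at level $2$. Indeed, the numbering $i\mapsto Z_i$ is computable, and if $V_m$ is a numbering of the family, then $V_m(k)=Z_{c(m,k)}$ for all $k$ by Lemma~\ref{lem:column}. So $k\mapsto c(m,k)$ reduces $V_m$ to $i\mapsto Z_i$, and a search for $k$ with $c(m,k)=i$ gives the converse reduction.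
\end{example}

\section{Inside a column: the idea}\label{sec:idea}

This section motivates the construction; the proofs in Sections~\ref{sec:verification} and~\ref{sec:sealed} do not depend on it.

\subsection*{The conflict}
Let $V_m$ be a numbering of $\mathcal A$. Property (F4) asks for two algorithms: one finds, for each $k$ that has arrived in column $i$, a label $u\in J_i$ with $V_m(k)=X_u$; the other finds, for each $\eta\in E_i$, an index $k$ with $V_m(k)=X_\eta$. Property (F6) pulls the other way. To defeat a candidate $\psi=\varphi_e$ we wait for a column $i$ with $\psi(i)=\eta^*\in E_i$ and then make $X_{z_i}\ne X_{\eta^*}$, saving (F3) by making $X_{z_i}$ equal to the other sets of the column. We call this \emph{sealing} the column. The algorithms for (F4) must halt without knowing whether and how the column will be sealed.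

So we do not predict which set $V_m(k)$ names; we acquire the means to enforce an answer. If $X_v$ contains a number that $(m,k)$ has dropped, then $V_m(k)\ne X_v$. A number that $(m,k)$ has dropped and $X_v$ has never contained is a \emph{token} for $k$ against $v$: the set $X_v$ may still take it, and may even drop it again. Once we hold tokens for $k$ against every label $v\ne u$ of the column, we can \emph{commit} $k$ to $u$. However the column is finally divided into classes of equal sets, we exclude all classes except that of $u$, and $V_m(k)=X_u$ follows, since $V_m(k)$ must be one of the sets of the column.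

\subsection*{One opponent, three labels}
Take $J_i=\{z,0,1\}$ with $E_i=\{0,1\}$, and a single opponent $V=V_m$.

\emph{Making the opponent choose.} Open a \emph{phase of type $0$}, with the partition $\{z,0\},\{1\}$. For each $k$ and each block $K$ put fresh numbers, \emph{probes}, into the sets $X_v$ with $v\in K$. If $(m,k)$ drops one of its probes, put it into all three sets. Suppose the phase stays open forever and $V(k)=X_v$. The argument of Lemma~\ref{lem:column} shows that $(m,k)$ takes its probes for the block of $v$ and never touches those for the other block; we say that it \emph{sits} in the block of $v$. So if $V$ is a numbering, we may wait until finitely many given indices $k$ sit in some block and some $k$ sits in $\{1\}$.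

\emph{Making tokens.} Now close the phase: all three sets drop the probes. If nothing more happens, a numbering must drop them too, so we wait for that. An index that sat in $\{1\}$ has now dropped numbers that $X_z$ and $X_0$ never had; we commit it to $1$. An index that sat in $\{z,0\}$ has dropped a number $y_0$ that $X_1$ never had.

\emph{Alternating.} Repeat with a phase of type $1$, with the partition $\{z,1\},\{0\}$. An index that sits in $\{0\}$ is committed to $0$, and some index will do so. An index that sat in $\{z,0\}$ and now sits in $\{z,1\}$ yields a second number $y_1$, which $X_0$ never had. It now has tokens against both $0$ and $1$, and we commit it to $z$. A single phase with the block $\{z\}$ would be quicker but is forbidden: if $V$ is not a numbering it may never respond, the phase stays open, and (F3) fails. With our partitions a phase of type $t$ that stays open leaves $X_z=X_t$. The label $z$ is isolated only as the intersection $\{z,0\}\cap\{z,1\}$.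

\emph{Sealing.} Suppose now that $\eta^*=0$. Open a \emph{final phase} with the partition $\{0\},\{z,1\}$, never to be closed, and spend tokens as follows.
\begin{center}
\begin{tabular}{c|c|c}
$k$ is committed to & token for $k$ & the token is taken by\\ \hline
$0$ & never in $X_z$, $X_1$ & $X_z$ and $X_1$\\
$1$ & never in $X_z$, $X_0$ & $X_0$\\
$z$ & $y_1$, never in $X_0$ & $X_0$
\end{tabular}
\end{center}
In each row the labels that take the token form a block, so $X_z=X_1$ is not disturbed. In each row $V(k)$ differs from the sets outside the block of its label, so the commitment is correct. An uncommitted index will sit in a block of the final phase, and that block is correct because the phase is never closed. No set has changed more than twice on any number: a probe is taken and dropped by the sets of its block, and then taken as a token only by sets outside the block. If the column is never sealed and $V$ always responds, every phase is closed, $X_z=X_0=X_1$, and every answer is correct.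

\subsection*{Many opponents}
Three difficulties remain, and each dictates an ingredient of the construction.

An opponent $V_{m'}$ that is not a numbering may leave a phase open forever, and this phase divides the column. The strategy for $V_m$ cannot recognize such a phase, so it spends tokens against every phase that a weaker strategy opens. There is no bound on the number of these phases, so the tokens must be renewed. The strategy therefore runs through infinitely many \emph{rounds} of alternating type. In its own phases it also spends tokens, which forces a committed index to sit in the block of its label and so to deliver new tokens of the right kind.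

Between two renewals only boundedly many tokens may be spent. So a weaker strategy must guess whether the stronger one finishes infinitely many rounds. If it guesses yes, it opens phases only at the moments when the stronger one has just finished a round. If it guesses no, it spends none of the stronger one's tokens, and its phases are closed whenever the guess is refuted. This puts the strategies on a binary tree. Stronger strategies cause no harm: those that finish infinitely many rounds close all their phases, and those that get stuck affect only finitely many columns, which a reduction can treat with finite information.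

Finally, several strategies may each leave a phase open in the same column, of arbitrary types, and (F3) needs a label $\eta$ that shares a block with $z_i$ in all of them. So only finitely many strategies are admitted to column $i$, and $E_i$ has one label for each assignment of types to these strategies.

\section{The construction}\label{sec:construction}

\emph{Nodes} are finite binary strings; $\sigma\subseteq\tau$ means that $\sigma$ is an initial segment of $\tau$, and $\sigma0$, $\sigma1$ are the two successors of $\sigma$. A node of length $m$ works against $V_m$. Let $T_i$ be the set of nodes of length at most $i$, let $E_i$ be the set of all functions $\eta:T_i\to\{0,1\}$, let $z_i$ be a new symbol, and let $d_i=3|T_i|+1$. Column $0$ is the column with three labels of Section~\ref{sec:idea}. Note that $|E_i|\ge2$.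

The even numbers are distributed by \eqref{eq:markers}. The odd numbers are handled at the stages $s\ge2$, before which no $X_v$ contains an odd number. The notions ``contains'', ``has taken'', ``has dropped'', ``has arrived'' and ``sits'' are evaluated at the current stage $s$.

\subsection*{Phases and probes}
A \emph{phase} $\pi$ belongs to a column $i$ and carries a partition of $J_i$ into \emph{blocks}. It is opened at some moment and may be closed later. There are two kinds.
\begin{itemize}
\item A \emph{local phase} in column $i$ belongs to a node $\sigma\in T_i$ and has a \emph{type} $t\in\{0,1\}$. Its blocks are the \emph{big block} $B_i(\sigma,t)=\{z_i\}\cup\{\eta\in E_i:\eta(\sigma)=t\}$ and the singletons $\{\eta\}$ with $\eta(\sigma)=1-t$.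
\item A \emph{final phase} $\pi_i^{\rm fin}$ has the blocks $\{\eta^*\}$ and $J_i\setminus\{\eta^*\}$ for some $\eta^*\in E_i$. It is never closed.
\end{itemize}
In both cases
\begin{equation}\label{eq:singletons}
\text{every block that does not contain } z_i \text{ is a singleton } \{\eta\} \text{ with } \eta\in E_i .
\end{equation}
Two rules apply to each open phase $\pi$, in column $i$ say, in Step~2 of each stage $s$.
\begin{itemize}
\item \emph{Rule H.} If $(m,k)$ has dropped an already introduced probe $h^\pi_{m,k,K,a}$, then all $X_v$ with $v\in J_i\setminus K$ take it.
\item \emph{Rule I.} For each pair with $\langle m,k\rangle\le s$ not yet treated for $\pi$, each block $K$ of $\pi$ and each $a<d_i$, \emph{introduce} the \emph{probe} $h^\pi_{m,k,K,a}$: it is the least odd number not yet used, and all $X_v$ with $v\in K$ take it.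
\end{itemize}
To \emph{close} a local phase $\pi$, all sets $X_v$ drop all probes of $\pi$ and all tokens assigned to $\pi$ (see below).

The pair $(m,k)$ \emph{sits in $K$ in $\pi$} if its probes for $\pi$ have been introduced, it contains all $h^\pi_{m,k,K,a}$ with $a<d_i$, and it has not taken any $h^\pi_{m,k,K',a}$ with $K'\ne K$. At any stage a pair sits in at most one block of $\pi$.

\subsection*{Data of a node}
A node $\sigma$ of length $m$ has a \emph{mode} (idle, open or closing), a \emph{round number} $\nu$, a finite partial function $u_\sigma$, and finite sets $S_\sigma(k,t)$ for $k\in\mathbb N$, $t\in\{0,1\}$. If $u_\sigma(k)$ is defined, then $k$ is \emph{committed at $\sigma$} to the label $u_\sigma(k)$. The sets $S_\sigma(k,t)$ are \emph{stocks} and their elements \emph{tokens}. The construction commits $k$ and fills its stocks only after $(m,k)$ has arrived in a column $i$, and then $u_\sigma(k)\in J_i$; we say that $k$ is committed \emph{in column $i$}. Initially every node is idle, $\nu=0$, $u_\sigma$ is empty and all stocks are empty. To \emph{reset} a node is to close its open local phases and return it to the initial state.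

\subsection*{The procedure Exclude}
Let $k$ be committed at $\sigma$ in column $i$ to $u$, let $\pi$ be a phase in column $i$, and let $K$ be the block of $\pi$ containing $u$. The procedure $\mathrm{Exclude}(\sigma,k;\pi)$ does the following.
\begin{itemize}
\item If $u=\theta\in E_i$: remove one token $y$ from $S_\sigma(k,1-\theta(\sigma))$; all $X_v$ with $v\in J_i\setminus K$ take $y$.
\item If $u=z_i$: for $t=0,1$ remove one token $y_t$ from $S_\sigma(k,t)$; all $X_\eta$ with $\eta\in J_i\setminus K$ and $\eta(\sigma)=1-t$ take $y_t$.
\end{itemize}
The second case makes sense by \eqref{eq:singletons}. The removed tokens are \emph{assigned to $\pi$}. If a required stock is empty the procedure does nothing; Lemma~\ref{lem:supply} shows that this never happens.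

\subsection*{Sealing a column}
To \emph{seal} column $i$ with $\eta^*\in E_i$: close all open local phases in column $i$; open $\pi_i^{\rm fin}$ with the blocks $\{\eta^*\}$, $J_i\setminus\{\eta^*\}$; run $\mathrm{Exclude}(\sigma,k;\pi_i^{\rm fin})$ for all $\sigma\in T_i$ and all $k$ committed at $\sigma$ in column $i$; then erase all data of nodes that concern column $i$. Nodes ignore the column from then on. Let $Q_s$ be the set of columns sealed before stage $s$, let $Q=\bigcup_sQ_s$, and let $\eta^*_i$ be the label used for $i\in Q$.

\subsection*{Opening a round}
Let $|\sigma|=m$. To open round $\nu$ of $\sigma$ at stage $s$, do the following for each unsealed column $i$ with $m\le i\le m+\nu$; these are the \emph{columns of the round}. Open a new local phase $\pi$ of $\sigma$ in column $i$ of type $\nu\bmod2$. Declare \emph{obligatory} in column $i$ all $k$ with $\langle m,k\rangle\le s$ such that $(m,k)$ has arrived in column $i$. For every node $\rho$ with $\rho=\sigma$ or $\rho0\subseteq\sigma$, and every $k$ committed at $\rho$ in column $i$, run $\mathrm{Exclude}(\rho,k;\pi)$. Set the mode of $\sigma$ to open.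

\subsection*{Stage $s\ge2$}
Let $i^s_{r,0}<i^s_{r,1}<\cdots$ list $N_r\setminus Q_s$. The \emph{$e$-state} of $x$ at stage $s$ is the string ${\rm st}_e(x,s)=(W_{0,s}(x),\dots,W_{e,s}(x))$; $e$-states are compared lexicographically. Pairs $(e,r)$ with $r<q$ are also ordered lexicographically, so each has finitely many predecessors.

\medskip\noindent
\emph{Step 1 for odd $s$} (for (F5)). Take the least pair $(e,r)$ with $e<s$, if any, such that ${\rm st}_e(i^s_{r,j},s)>{\rm st}_e(i^s_{r,e},s)$ for some $j$ with $e<j\le s$. Among these $j$ take those with the largest state ${\rm st}_e(i^s_{r,j},s)$, and among those the least. Seal the columns $i^s_{r,e},\dots,i^s_{r,j-1}$, each with $\eta^*\equiv0$. This is an \emph{odd action} of $(e,r)$.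

\medskip\noindent
\emph{Step 1 for even $s$} (for (F6)). Take the least pair $(e,r)$ with $e<s$, if any, that has not yet acted at an even stage and for which there is $i\in N_r\setminus Q_s$ with $i^s_{r,e}<i\le s$ such that $\varphi_{e,s}(i)$ converges to a label in $E_i$. Seal the least such $i$ with $\eta^*=\varphi_e(i)$. This is the \emph{even action} of $(e,r)$.

\medskip\noindent
\emph{Step 2.} Apply Rules H and I to all open phases.

\medskip\noindent
\emph{Step 3.} Visit $s$ nodes of lengths $0,1,\dots,s-1$ in this order, starting with the root. A visited node $\sigma$ acts as described below and produces an \emph{outcome} $o\in\{0,1\}$; the next node is $\sigma o$. Let $m=|\sigma|$ and $t=\nu\bmod2$ for the round number $\nu$ of $\sigma$. Below, $i$ ranges over the columns of the current round that are still unsealed, $\pi$ is the local phase of the round in column $i$, and sitting refers to $(m,k)$ and $\pi$.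

\smallskip
\textbf{Idle.} Open round $0$. The outcome is $1$.

\smallskip
\textbf{Open.} The outcome is $1$. The round is \emph{complete} if for each $i$:
\begin{itemize}
\item[(C1)] every uncommitted $k$ that is obligatory in column $i$ sits in some block;
\item[(C2)] every $k$ committed to $z_i$ sits in $B_i(\sigma,t)$, and every $k$ committed to some $\theta\in E_i$ with $\theta(\sigma)=1-t$ sits in $\{\theta\}$;
\item[(C3)] for each $\eta\in E_i$ with $\eta(\sigma)=1-t$ there is $k$ that is committed to $\eta$, or is uncommitted, has arrived in column $i$ and sits in $\{\eta\}$.
\end{itemize}
If the round is complete, record the \emph{harvest}: for each $i$, all $k$ named in (C2) and all uncommitted $k$ that have arrived in column $i$ and sit in some block, each \emph{harvested with} the block in which it sits. Then close the local phases of the round and set the mode to closing.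

\smallskip
\textbf{Closing.} If for some $i$, some $k$ harvested in column $i$ with a block $K$ and some $a<d_i$ the pair $(m,k)$ has not yet dropped $h^\pi_{m,k,K,a}$, the outcome is $1$. Otherwise the outcome is $0$ and $\sigma$ \emph{settles}, in four steps.
\begin{itemize}
\item[(S1)] For each $i$ and each $k$ harvested in column $i$ with a block $K$, replace $S_\sigma(k,t)$ by $\{h^\pi_{m,k,K,a}:a<d_i\}$. If $k$ is uncommitted and $K=\{\theta\}$, commit $k$ to $\theta$ and empty $S_\sigma(k,1-t)$. If $k$ is uncommitted, $K=B_i(\sigma,t)$ and $S_\sigma(k,1-t)\ne\emptyset$, commit $k$ to $z_i$.
\item[(S2)] For each $k$ just committed in a column $i$ and each local phase $\pi'$ now open in column $i$ that belongs to a node $\tau\supseteq\sigma0$, run $\mathrm{Exclude}(\sigma,k;\pi')$.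
\item[(S3)] Reset all nodes $\tau\supseteq\sigma1$.
\item[(S4)] Increase $\nu$ by $1$ and open round $\nu$.
\end{itemize}

This ends the construction. Conditions (C1) and (C3) serve the reductions $V_m\le\alpha$ and $\beta\le V_m$, and (C2) renews the stocks.

\section{Verification of (F1)--(F4)}\label{sec:verification}

\subsection*{Bookkeeping and tokens}

\begin{lemma}\label{lem:book}
\begin{itemize}
\item[(a)] A node has at most one open local phase in each column, and none during its own steps \textup{(S1)--(S3)}. A local phase is closed only when its round is complete, its node is reset or its column is sealed.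
\item[(b)] A node $\tau\supseteq\sigma0$ is visited only at stages at which $\sigma$ settles, and after $\sigma$ has settled.
\item[(c)] Commitments at $\sigma$ arise only in step \textup{(S1)} of $\sigma$, and a commitment in column $i$ lasts, with the same label, until $\sigma$ is reset or $i$ is sealed. If $k$ is committed at $\sigma$ in column $i$, then $c(|\sigma|,k)=i$.
\end{itemize}
\end{lemma}

\begin{proof}
A node opens local phases only when idle or in (S4). An idle node has no open phase, and a node in mode closing has closed the phases of its round; this gives (a). The outcome $0$ occurs only at a settling, which gives (b). Part (c) is read off from the construction, since an uncommitted $k$ is harvested in column $i$ only if it has arrived there.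
\end{proof}

The next lemma says that the stocks hold tokens in the sense of Section~\ref{sec:idea}.

\begin{lemma}\label{lem:tokens}
At every moment the following holds for each nonempty stock $S_\sigma(k,t)$, where $m=|\sigma|$. The value $i=c(m,k)$ is defined, and there are a closed local phase $\pi$ of $\sigma$ in column $i$ of type $t$ and a block $L$ of $\pi$ such that all elements of the stock are probes $h^\pi_{m,k,L,a}$, the pair $(m,k)$ has dropped them, and no $X_v$ with $v\notin L$ has ever taken them. If $k$ is committed to $\theta\in E_i$, then $t=1-\theta(\sigma)$ and $L=\{\theta\}$; otherwise $L=B_i(\sigma,t)$.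
\end{lemma}

\begin{proof}
Tokens enter a stock only in (S1). Let $k$ be harvested with $K$ in $\pi$ at stage $s$. At $s$ the pair $(m,k)$ contains all $h^\pi_{m,k,K,a}$, so it has not dropped them and Rule H has not been applied to them. The phase $\pi$ is closed at $s$, so Rule H never applies to them later. From then on a set can take such a probe only through Exclude, which first removes it from the stock. At the settling $(m,k)$ has dropped these probes. This proves the first part, with $L=K$.

For the last sentence consider (S1) in a round of type $t$, for $k$ harvested with $K$. If $k$ is committed to $\theta$, then $\theta(\sigma)=1-t$ and $K=\{\theta\}$ by the definition of the harvest, and the other stock stays empty. If $k$ is committed to $z_i$, then $K=B_i(\sigma,t)$ and the other stock is unchanged. If $k$ is uncommitted and $K=\{\theta\}$, then $\theta(\sigma)=1-t$, $k$ is committed to $\theta$ and the other stock is emptied. If $k$ is uncommitted and $K=B_i(\sigma,t)$, then the other stock is empty or has the block $B_i(\sigma,1-t)$, and $k$ stays uncommitted or is committed to $z_i$. All other actions only remove tokens or erase all data for $k$.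
\end{proof}

\begin{lemma}\label{lem:supply}
Exclude always finds the tokens that it requires.
\end{lemma}

\begin{proof}
Let $k$ be committed at $\sigma$ in column $i$ to $u$. Call $t$ \emph{needed} if $u=z_i$, or $u=\theta\in E_i$ and $t=1-\theta(\sigma)$. Each call of $\mathrm{Exclude}(\sigma,k;\cdot)$ removes one token from each needed stock. Call a stock \emph{full} if it has $d_i$ elements.

When $k$ is committed, in (S1) of a round of type $t$, the stock $S_\sigma(k,t)$ has just been filled. If $u=z_i$, the stock $S_\sigma(k,1-t)$ is nonempty. Since it was filled, $\sigma$ has not been reset and $i$ has not been sealed, so $k$ has been uncommitted throughout by Lemma~\ref{lem:book}(c), and no token has been removed. So all needed stocks are full.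

While the commitment lasts, the round number of $\sigma$ grows by one at each settling and column $i$ belongs to every round. If the type $t$ of a round is needed, then $k$ is named in (C2) and harvested, so $S_\sigma(k,t)$ is full again after (S1). As the types alternate, this happens at least at every second settling. The calls of $\mathrm{Exclude}(\sigma,k;\cdot)$ are the following.
\begin{itemize}
\item In (S2), at the settling at which $k$ is committed: at most $|T_i|$ calls, by Lemma~\ref{lem:book}(a), as only nodes in $T_i$ have phases in column $i$.
\item At openings of local phases in column $i$ by $\sigma$ or by nodes $\tau\supseteq\sigma0$. The node $\sigma$ is not idle while it has a commitment, so it opens phases only in (S4). With Lemma~\ref{lem:book}(b), all these openings occur at stages at which $\sigma$ settles, after (S1). Each node is visited at most once per stage, so there are at most $|T_i|$ such calls per stage. Between a moment at which a needed stock is full, in (S1) of some settling, and its next refill, only that settling and the next one contribute.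
\item At the sealing of $i$: one call, after which the commitment ends.
\end{itemize}
So at most $|T_i|+2|T_i|+1=d_i$ calls fall between a moment at which the stock is full and its next refill.
\end{proof}

\begin{lemma}\label{lem:exclude}
Consider a call $\mathrm{Exclude}(\sigma,k;\pi)$ in column $i$, with $m=|\sigma|$ and $K$ the block of $u_\sigma(k)$ in $\pi$.
\begin{itemize}
\item[(E1)] A token from a stock with block $L$ is taken only by sets $X_v$ with $v\notin L$.
\item[(E2)] The labels whose sets take a given token form a union of blocks of $\pi$.
\item[(E3)] Every $X_v$ with $v\in J_i\setminus K$ takes a token that $(m,k)$ has dropped.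
\end{itemize}
\end{lemma}

\begin{proof}
We use Lemmas~\ref{lem:tokens} and~\ref{lem:supply}. Let $u_\sigma(k)=\theta\in E_i$. Then $L=\{\theta\}\subseteq K$, and the token goes to $J_i\setminus K$, which avoids $L$ and is a union of blocks. Let $u_\sigma(k)=z_i$. The token $y_t$ has the block $L=B_i(\sigma,t)$ and goes to labels $\eta$ with $\eta(\sigma)=1-t$, which lie outside $L$. These labels lie outside $K$, so each forms a block by \eqref{eq:singletons}. Each $\eta\in J_i\setminus K$ takes $y_{1-\eta(\sigma)}$.
\end{proof}

Property \eqref{eq:singletons} is needed for (E2) only: an index committed to $z_i$ is excluded from different labels by different tokens, and this must not split a block.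

\begin{lemma}\label{lem:changes}
Property \textup{(F1)} holds.
\end{lemma}

\begin{proof}
On even numbers the sets $X_v$ are uniformly c.e.\ by \eqref{eq:markers}. On odd numbers each stage is a finite effective procedure, since only finitely many phases are open, only finitely many probes have been introduced, and all searches are bounded. So ``$y\in X_v$ at the end of stage $s$'' is decidable, and it is false for $s=0$. It remains to see that $X_v$ changes at most twice on a probe $y=h^\pi_{m,k,K,a}$, with $\pi$ in column $i$. This probe enters a stock at most once, at the settling of the round of $\pi$, and so is used as a token at most once, for a phase in column $i$. Hence sets outside column $i$ never take $y$. If $v\in K$, then $X_v$ takes $y$ at its introduction, may drop it when $\pi$ is closed, and never takes it again by (E1). Let $v\in J_i\setminus K$. If Rule H is applied to $y$, then $(m,k)$ has dropped $y$ while $\pi$ is open, so $k$ is not harvested with $K$ and $y$ never becomes a token; $X_v$ takes $y$ and may drop it when $\pi$ is closed. Otherwise $X_v$ can take $y$ only as a token, once, and drop it once, when the phase to which it is assigned is closed.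
\end{proof}

\subsection*{Which labels name the same set}

Let $\Pi_i$ be the set of phases in column $i$ that are never closed. If $i\in Q$, then $\Pi_i=\{\pi^{\rm fin}_i\}$. If $i\notin Q$, then $\Pi_i$ consists of at most one local phase for each node in $T_i$, by Lemma~\ref{lem:book}(a). Closed phases leave no trace.

\begin{lemma}\label{lem:equal}
For $v,w\in J_i$: $X_v=X_w$ if and only if $v$ and $w$ lie in the same block of every $\pi\in\Pi_i$.
\end{lemma}

\begin{proof}
Suppose $v,w$ lie in the same block of every $\pi\in\Pi_i$. By \eqref{eq:markers}, $X_v$ and $X_w$ contain the same markers. Unused odd numbers and probes of phases in other columns lie in neither set. Let $y=h^\pi_{m,k,K,a}$ with $\pi$ in column $i$. If $\pi\in\Pi_i$, then $y$ is never a token (Lemma~\ref{lem:tokens}), so the labels whose sets finally contain $y$ form $K$ or, after Rule H, $J_i$; both are unions of blocks of $\pi$. If $\pi$ is closed, then $y$ lies in no set afterwards unless it is assigned as a token to a phase $\pi'$ in column $i$. If $\pi'$ is closed, $y$ is dropped for good. If $\pi'\in\Pi_i$, the labels that keep $y$ form a union of blocks of $\pi'$ by (E2). In no case does $y$ separate $X_v$ from $X_w$.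

Conversely let $\pi\in\Pi_i$ have a block $K$ with $v\in K$, $w\notin K$. The probe $h^\pi_{m_0,0,K,0}$ is eventually introduced, is never dropped by $(m_0,0)$ and is never a token. So it lies in $X_v\setminus X_w$.
\end{proof}

\begin{lemma}\label{lem:F3}
Property \textup{(F3)} holds. If $i\in Q$, then $X_{z_i}=X_\eta$ for all $\eta\in E_i\setminus\{\eta_i^*\}$, and $X_{z_i}\ne X_{\eta_i^*}$.
\end{lemma}

\begin{proof}
For $i\in Q$ apply Lemma~\ref{lem:equal} to $\Pi_i=\{\pi_i^{\rm fin}\}$ and use $|E_i|\ge2$. For $i\notin Q$ let $\eta(\tau)$ be the type of the phase of $\tau$ in $\Pi_i$ if there is one, and $0$ otherwise. Then $\eta$ lies in the big block of each phase in $\Pi_i$, together with $z_i$.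
\end{proof}

\subsection*{What an opponent must do}

A phase that is never closed constrains the opponent in two ways: through its probes, which reveal a block, and through the tokens assigned to it, which prescribe the block.

\begin{lemma}\label{lem:sit}
Let $V_m(k)=X_v$ with $v\in J_i$, let $\pi\in\Pi_i$, and let $K$ be the block of $v$ in $\pi$. Then $(m,k)$ sits in $K$ in $\pi$ at all sufficiently late stages and never sits in another block of $\pi$.
\end{lemma}

\begin{proof}
Let $K'\ne K$ be a block and $y=h^\pi_{m,k,K',a}$. Suppose $(m,k)$ takes the number $y$ at some stage, before or after its introduction as a probe. If it drops $y$, Rule H puts $y$ into $X_v$ forever, as $\pi$ is never closed, while $y\notin V_m(k)$. If it does not, then $y\in V_m(k)$, while $y\notin X_v$, because $v\notin K'$ and Rule H is never applied to $y$. Both are impossible, so $(m,k)$ never takes $y$. The finitely many probes $h^\pi_{m,k,K,a}$ are eventually introduced and lie in $X_v=V_m(k)$, so $(m,k)$ contains all of them from some stage on.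
\end{proof}

\begin{lemma}\label{lem:enforce}
Suppose that at some moment $k$ is committed at $\sigma$ in column $i$ to $u$, and $\sigma$ is never reset afterwards; let $m=|\sigma|$. Let $\pi\in\Pi_i$ be the final phase, or a local phase of $\sigma$ or of a node $\tau\supseteq\sigma0$. If $V_m(k)=X_v$ for some $v\in J$, then $v$ lies in the block of $u$ in $\pi$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:column} and~\ref{lem:book}(c), $v\in J_i$. It suffices to show that $\mathrm{Exclude}(\sigma,k;\pi)$ is run while $k$ is committed to $u$. For then, by (E3), each $X_w$ with $w\in J_i$ outside the block of $u$ takes a number that $(m,k)$ has dropped, and keeps it because $\pi$ is never closed; so $V_m(k)\ne X_w$.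

By Lemma~\ref{lem:book}(c) the commitment lasts from the step (S1) at which it arose until $i$ is sealed, or forever. If $\pi$ is final, Exclude is run at the sealing. Let $\pi$ be local; then $i\notin Q$. If $\pi$ is opened after the commitment arose, Exclude is run at the opening. Otherwise $\pi$ is open at that step (S1). By Lemma~\ref{lem:book}(a) it is then not a phase of $\sigma$, so it belongs to some $\tau\supseteq\sigma0$ and Exclude is run in (S2).
\end{proof}

\subsection*{The true path}

Define the \emph{true path} $\Lambda\in2^\omega$ by recursion: if $\sigma=\Lambda\upharpoonright m$, then $\Lambda(m)=0$ if $\sigma$ settles infinitely often, and $\Lambda(m)=1$ otherwise. We write $\sigma\subset\Lambda$ if $\sigma$ is an initial segment of $\Lambda$.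

\begin{lemma}\label{lem:path}
Every $\sigma\subset\Lambda$ is visited infinitely often and reset only finitely often.
\end{lemma}

\begin{proof}
The root is visited at every stage $s\ge2$. Let $\sigma\subset\Lambda$ be visited infinitely often. A visit to $\sigma$ at a stage $s>|\sigma|+1$ is followed by a visit to $\sigma0$ if $\sigma$ settles and to $\sigma1$ if not. So the successor of $\sigma$ on $\Lambda$ is visited infinitely often. A node $\sigma$ is reset only when some $\rho$ with $\rho1\subseteq\sigma$ settles. If $\sigma\subset\Lambda$, then $\rho1\subset\Lambda$, so each of these finitely many $\rho$ settles finitely often.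
\end{proof}

From here on, ``$V_m$ is a numbering'' means that $k\mapsto V_m(k)$ is a numbering of $\mathcal A$. Such an opponent answers every challenge.

\begin{lemma}\label{lem:respond}
If $V_m$ is a numbering, then $\sigma=\Lambda\upharpoonright m$ settles infinitely often.
\end{lemma}

\begin{proof}
Suppose not, and consider the stages after the last reset and the last settling of $\sigma$. As $\sigma$ is visited infinitely often, it leaves the mode idle, and after that its mode can change only once, from open to closing. So from some stage on $\sigma$ stays in one round, of type $t$ say, and in one mode. The round has finitely many columns. Let $I$ be the set of those that are never sealed, and consider stages by which the others have been sealed. The commitments at $\sigma$ in the columns of $I$ no longer change.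

\emph{Suppose the mode is open.} For $i\in I$ the local phase $\pi$ of the round in column $i$ lies in $\Pi_i$ by Lemma~\ref{lem:book}(a). We check that (C1)--(C3) hold at all late stages.

(C1) If $k$ is obligatory in column $i$, then $c(m,k)=i$. Since $V_m(k)\in\mathcal A$, Lemma~\ref{lem:column} gives $V_m(k)=X_v$ with $v\in J_i$, and $(m,k)$ eventually sits in a block by Lemma~\ref{lem:sit}.

(C2) If $k$ is committed in column $i$ to $u$ and $V_m(k)=X_v$, then $v$ lies in the block of $u$ by Lemma~\ref{lem:enforce}, so $(m,k)$ eventually sits in the block of $u$ by Lemma~\ref{lem:sit}. This block is $B_i(\sigma,t)$ if $u=z_i$, and $\{u\}$ if $u\in E_i$ and $u(\sigma)=1-t$.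

(C3) Let $\eta\in E_i$ with $\eta(\sigma)=1-t$, so that $\{\eta\}$ is a block. Since $V_m$ is onto, $V_m(k)=X_\eta$ for some $k$. Then $c(m,k)=i$ and $(m,k)$ eventually sits in $\{\eta\}$, by Lemmas~\ref{lem:column} and~\ref{lem:sit}. If $k$ is uncommitted we are done. If $k$ is committed to $u$, then $\eta$ lies in the block of $u$ by Lemma~\ref{lem:enforce}, so $u=\eta$.

These are finitely many conditions, so the round is complete at a late visit and $\sigma$ leaves the mode open, a contradiction.

\emph{Suppose the mode is closing.} Let $k$ be harvested with $K$ in a column $i\in I$. The pair $(m,k)$ has taken the probes $h^\pi_{m,k,K,a}$. Since $\pi$ was closed they lie in no $X_v$, and they could return only as tokens, which requires that $\sigma$ settle. As $V_m(k)$ is some $X_v$, the pair $(m,k)$ must drop them. The harvest is finite, so $\sigma$ settles at a late visit, a contradiction.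
\end{proof}

\subsection*{The two reductions}

\begin{proposition}\label{prop:F4}
If $V_m$ is a numbering, then $\beta\le V_m\le\alpha$. Hence \textup{(F4)} holds.
\end{proposition}

\begin{proof}
Let $\sigma=\Lambda\upharpoonright m$. By Lemma~\ref{lem:respond}, $\sigma0\subset\Lambda$. Let $s_1$ be a stage after the last reset of $\sigma$. A commitment at $\sigma$ is protected by Lemma~\ref{lem:enforce} only against phases of $\sigma$ and of nodes above $\sigma0$, so we first show that in almost all columns no other local phase survives.

Let $D$ be the set of nodes $\tau$ such that $\tau=\rho$ or $\tau\supseteq\rho0$ for some $\rho$ with $\rho1\subseteq\sigma$. Each of these finitely many $\rho$ lies on $\Lambda$, settles finitely often and is reset finitely often, so it opens finitely many rounds. The nodes above $\rho0$ are visited only at the finitely many stages at which $\rho$ settles. Hence the nodes in $D$ together open finitely many local phases. Choose $i_1\ge m$ such that none of these lies in a column $i>i_1$.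

\medskip\noindent
\emph{Claim 1. If $i>i_1$ and $\pi\in\Pi_i$ is a local phase of $\tau$, then $\tau\supseteq\sigma0$.}

Suppose not, and let $\rho$ be the longest common initial segment of $\tau$ and $\sigma0$. Then $\rho\subseteq\sigma$. If $\rho1\subseteq\sigma0$, then $\rho\neq\sigma$, so $\rho1\subseteq\sigma$; moreover $\tau=\rho$ or $\tau\supseteq\rho0$, so $\tau\in D$, against the choice of $i_1$. Otherwise $\rho0\subseteq\sigma0\subset\Lambda$, so $\rho$ settles infinitely often, and $\tau=\rho$ or $\tau\supseteq\rho1$. If $\tau=\rho$, then $\pi$ is closed by the next settling of $\rho$ (Lemma~\ref{lem:book}(a)). If $\tau\supseteq\rho1$, then $\pi$ is closed at the latest by the reset in (S3) of the next settling of $\rho$. Both contradict $\pi\in\Pi_i$.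

\medskip\noindent
\emph{Claim 2. If $i>i_1$ and at a stage $s>s_1$ the index $k$ is committed at $\sigma$ in column $i$ to $u$, then $V_m(k)=X_u$.}

Let $V_m(k)=X_v$. Every $\pi\in\Pi_i$ is final or, by Claim 1, belongs to a node above $\sigma0$. By Lemma~\ref{lem:enforce}, $v$ lies in the block of $u$ in every $\pi\in\Pi_i$, and $v\in J_i$ by Lemmas~\ref{lem:column} and~\ref{lem:book}(c). So $X_v=X_u$ by Lemma~\ref{lem:equal}.

\medskip\noindent
\emph{Claim 3. If $c(m,k)=i$ and for each $\pi\in\Pi_i$ the pair $(m,k)$ sits at some stage in a block $K_\pi$ of $\pi$, then $K=J_i\cap\bigcap_{\pi\in\Pi_i}K_\pi$ is nonempty and $V_m(k)=X_w$ for all $w\in K$. Such blocks are found for every $k$ with $c(m,k)=i$.}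

Let $V_m(k)=X_v$; then $v\in J_i$ by Lemma~\ref{lem:column}. By Lemma~\ref{lem:sit}, $(m,k)$ eventually sits in the block of $v$ in each $\pi\in\Pi_i$ and never in another, so $K_\pi$ is that block and $v\in K$. Lemma~\ref{lem:equal} gives $X_w=X_v$ for $w\in K$.

\medskip
We also note what happens in a column $i>i_1$ with $i\notin Q$. After $s_1$ the round number of $\sigma$ tends to infinity, and every round becomes complete and is settled. Since $i\ge m$, all late rounds have a local phase in column $i$.

\medskip\noindent
\emph{The reduction $V_m\le\alpha$.} Given $k$, compute $i=c(m,k)$, which is defined by Lemma~\ref{lem:column}. If $i\le i_1$, use a finite table that lists the finite sets $\Pi_0,\dots,\Pi_{i_1}$, each phase being named by its column, its node (if local) and the stage of its opening; wait for blocks as in Claim 3 and output a label in $K$. If $i>i_1$, run the construction until, at a stage $s>s_1$, either $k$ is committed at $\sigma$, and output $u_\sigma(k)$; or $i$ has been sealed and $(m,k)$ sits in a block of $\pi^{\rm fin}_i$, and output a label in that block. The output is correct by Claim 2 in the first case and by Claim 3 with $\Pi_i=\{\pi_i^{\rm fin}\}$ in the second. If $i\in Q$ the search ends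 by Claim 3. Let $i\notin Q$. In all late rounds $k$ is obligatory in column $i$. Consider two consecutive late rounds, of types $t$ and $1-t$, and suppose $k$ is still uncommitted after the first is settled. By (C1), $k$ was harvested in the first round, necessarily with the big block, so $S_\sigma(k,t)\neq\emptyset$. By (C1) again it is harvested in the second round. With a singleton $\{\theta\}$ it is committed to $\theta$, and with the big block it is committed to $z_i$. So the search ends.

\medskip\noindent
\emph{The reduction $\beta\le V_m$.} Let $\eta\in E_i$ be given. For the finitely many $\eta$ with $i\le i_1$ use a table, which exists since $V_m$ is onto. If $i>i_1$, run the construction until, at a stage $s>s_1$, some $k$ appears such that either $k$ is committed at $\sigma$ to $\eta$, or $i$ has been sealed, $c(m,k)=i$, and $(m,k)$ sits in the block of $\eta$ in $\pi_i^{\rm fin}$. Output $k$. Then $V_m(k)=X_\eta$ by Claim 2 or Claim 3. If $i\in Q$, any $k$ with $V_m(k)=X_\eta$ eventually qualifies, by Lemmas~\ref{lem:column} and~\ref{lem:sit}. If $i\notin Q$, consider a late round of type $1-\eta(\sigma)$ at its completion. By (C3) some $k$ is committed to $\eta$, or some uncommitted $k$ is harvested with $\{\eta\}$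 and is committed to $\eta$ when the round is settled.

\medskip
Every computable numbering of $\mathcal A$ is some $V_m$ by Lemma~\ref{lem:list}, so (F4) follows.
\end{proof}

The proof used nothing about which columns are sealed, or when, or with which label. This freedom is what Step 1 exploits.

\section{The sealed columns and the proof of the theorem}\label{sec:sealed}

The odd stages follow the $e$-state method for building maximal sets, separately in each $N_r$. The $e$th surviving column tries to belong to as many of $W_0,\dots,W_e$ as it can, earlier sets having priority. As a result almost all surviving columns take the same side of each $W_e$. For fixed $x$ and $e$, each bit of ${\rm st}_e(x,s)$ can only change from $0$ to $1$, so the state is nondecreasing in $s$ and reaches a \emph{final $e$-state}, whose last bit is $W_e(x)$.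

\begin{lemma}\label{lem:cohesive}
For all $r<q$ and $e$ the limit $i_{r,e}=\lim_si^s_{r,e}$ exists, and $N_r\setminus Q=\{i_{r,0}<i_{r,1}<\cdots\}$ is infinite. For every c.e.\ set $C$, one of the sets $(N_r\setminus Q)\cap C$ and $(N_r\setminus Q)\setminus C$ is finite.
\end{lemma}

\begin{proof}
Fix $r$ and use induction on $e$. Consider the stages at which all $i^s_{r,e'}$ with $e'<e$ have reached their limits and all even actions of pairs $(e',r)$ with $e'<e$, at most one each, are over. The value $i^s_{r,e}$ changes only if a column in $N_r$ that is at most $i^s_{r,e}$ is sealed. Pairs $(e',r')$ with $r'\ne r$ seal no column in $N_r$. An even action of $(e',r)$ with $e'\ge e$ seals a column above $i^s_{r,e'}\ge i^s_{r,e}$. An odd action of $(e',r)$ with $e'>e$ seals columns from $i^s_{r,e'}>i^s_{r,e}$ upward. An odd action of $(e',r)$ with $e'<e$ would change $i^s_{r,e'}$ and does not occur. There remain the odd actions of $(e,r)$, each of which gives $i^{s+1}_{r,e}=i^s_{r,j}$, a column with a strictly larger $e$-state at stage $s$. So ${\rm st}_e(i^s_{r,e},s)$ is nondecreasing in $s$ and increases at each such action. There are $2^{e+1}$ states, so $i^s_{r,e}$ converges. The limits are increasing in $e$ and are never sealed.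 Conversely, the position of a column $x\in N_r\setminus Q$ in the list of $N_r\setminus Q_s$ never increases, so it stabilizes and $x$ is one of the limits.

Each odd action of $(e,r)$ changes $i^s_{r,e}$, so each pair has finitely many odd actions. Hence no pair satisfies the condition of Step~1 at all late odd stages; otherwise one of the finitely many pairs up to it would act at each of these stages.

Suppose both sets are infinite for $C=W_e$. There are finitely many $e$-states, so some state with last bit $1$ and some state with last bit $0$ are each the final $e$-state of infinitely many $i_{r,j}$. Call the larger of the two $\xi$ and the smaller $\xi'$. Choose $p\ge e$ such that $i_{r,p}$ has final $e$-state $\xi'$, and $j>p$ such that $i_{r,j}$ has final $e$-state $\xi$. The $p$-state begins with the $e$-state and the order is lexicographic, so ${\rm st}_p(i^s_{r,j},s)>{\rm st}_p(i^s_{r,p},s)$ at all late stages. Then $(p,r)$ satisfies the condition at all late odd stages, a contradiction.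
\end{proof}

\begin{lemma}\label{lem:F56}
Properties \textup{(F5)} and \textup{(F6)} hold.
\end{lemma}

\begin{proof}
The set $Q$ is c.e. It is tame: given $i$, wait until $i$ is sealed and output a label in $E_i\setminus\{\eta_i^*\}$, which is correct by Lemma~\ref{lem:F3}. With Lemma~\ref{lem:cohesive} this gives (F5).

Suppose $N_r$ is tame via $\psi=\varphi_e$. For $i\in N_r$ we have $X_{\varphi_e(i)}=X_{z_i}$, so $\varphi_e(i)\in E_i$ by (F2). If $(e,r)$ has an even action, on column $i\in N_r$ say, then $\eta_i^*=\varphi_e(i)$ and $X_{z_i}\ne X_{\varphi_e(i)}$ by Lemma~\ref{lem:F3}, a contradiction. So it has none. By Lemma~\ref{lem:cohesive} choose $i\in N_r\setminus Q$ with $i>i_{r,e}$. Since the sets $Q_s$ grow, $i^s_{r,e}\le i_{r,e}<i$ for all $s$. At all late even stages $\varphi_{e,s}(i)$ has converged and $e<s$, $i\le s$, so $(e,r)$ satisfies the condition of Step~1. Each of the finitely many smaller pairs has at most one even action, so $(e,r)$ acts, a contradiction.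
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The family $\mathcal A$ built in Sections~\ref{sec:markers} and~\ref{sec:construction} has (F1) by Lemma~\ref{lem:changes}, (F2) by Lemma~\ref{lem:column}, (F3) by Lemma~\ref{lem:F3}, (F4) by Proposition~\ref{prop:F4}, and (F5), (F6) by Lemma~\ref{lem:F56}. Proposition~\ref{prop:boolean} gives the theorem for $n=1$, and $n-1$ applications of Lemma~\ref{lem:lift} give it for every $n\ge1$. A Boolean algebra of subsets of a $q$-element set with $q\geq 1$ is a lattice with at least two elements, so the question of Section~\ref{sec:intro} has a negative answer for every $n\ge1$.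
\end{proof}

\begin{remark}
The number $q$ enters the construction only in Step~1, and the odd actions serve only to make the semilattice finite. If they are omitted, $i^s_{r,e}$ is moved only by the even actions of the pairs $(e',r)$ with $e'<e$, so $N_r\setminus Q$ is still infinite and the proof of (F6) is unchanged. Proposition~\ref{prop:lattice} then still yields a lattice with at least two elements, which is all that the question requires.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Algebraic properties of Rogers semilattices of arithmetical numberings},
\texttt{https://www3.diism.unisi.it/\textasciitilde sorbi/papers/bgs2.pdf}.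

\end{thebibliography}
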